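\title{Diagonals of positive compact operators with finite-dimensional kernel}

\begin{abstract}
Let $A$ be a positive compact operator of infinite rank with finite-dimensional kernel. We characterize the sequences that occur as the diagonal of $A$ in an orthonormal basis. Let $\eta$ and $\xi$ be the positive eigenvalues and the positive diagonal entries in nonincreasing order, and let $p$ be the dimension of the kernel minus the number of zero entries. The conditions are $p\ge 0$, majorization of $\xi$ by $\eta$ and, when $p\ge1$, a summability condition on the excesses $\sum_{k\le m+p}\xi_k-\sum_{k\le m}\eta_k$. The known necessary condition, approximate $p$-majorization, is sufficient for $p=0$. For every such $A$ and every $p$ with $1\le p\le\dim\ker A$ it is not sufficient; we also give an explicit example with eigenvalues $2^{-k}$ and one-dimensional kernel.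
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $H$ be a separable infinite-dimensional complex Hilbert space with a fixed orthonormal basis $\{e_n\}$. Let $K(H)^+$ be the set of positive compact operators, let $\mathcal D$ be the algebra of operators that are diagonal in $\{e_n\}$, and let $E$ be the trace-preserving conditional expectation onto $\mathcal D$, that is, the map that keeps the main diagonal of an operator and deletes the other entries. For $A\in K(H)^+$ put
\[
E(\mathcal U(A))=\{E(UAU^*):U\text{ unitary}\}.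
\]
Since $\langle UAU^*e_n,e_n\rangle=\langle Ag_n,g_n\rangle$ with $g_n=U^*e_n$, an operator $B\in\mathcal D$ lies in $E(\mathcal U(A))$ if and only if there is an orthonormal basis $\{g_n\}$ of $H$ with $\langle Ag_n,g_n\rangle=\langle Be_n,e_n\rangle$ for all $n$. So $E(\mathcal U(A))$ is the set of all diagonals of $A$, and we want to describe it in terms of the eigenvalues of $A$.

For Hermitian matrices the description is the Schur--Horn theorem: sort the eigenvalues and the proposed diagonal entries in nonincreasing order; then the partial sums of the entries must not exceed those of the eigenvalues, and the totals must agree. The same relation makes sense for sequences. Let $c_0^*$ be the set of nonincreasing nonnegative sequences that tend to $0$. For $\xi,\eta\in c_0^*$ we say that $\xi$ is \emph{majorized} by $\eta$, and write $\xi\prec\eta$, if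
\[
\sum_{k\le m}\xi_k\le\sum_{k\le m}\eta_k\quad\text{for all }m,\qquad\text{and}\qquad\sum_{k=1}^\infty\xi_k=\sum_{k=1}^\infty\eta_k,
\]
where both totals may be infinite. For $A\in K(H)^+$ of infinite rank, $s(A)\in c_0^*$ is the list of nonzero eigenvalues of $A$, with multiplicity, in nonincreasing order. For a diagonal operator $B$, this is the nonincreasing rearrangement of the nonzero diagonal entries. When there is no kernel, majorization is again sufficient.

\begin{theorem}[Kaftal--Weiss \cite{KW}]\label{thm:KW}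
Let $\xi,\mu\in c_0^*$ have strictly positive terms and $\xi\prec\mu$. Then there is a unitary matrix $(u_{ij})$ with $\xi_i=\sum_j|u_{ij}|^2\mu_j$ for all $i$. Equivalently, an injective positive compact operator with eigenvalue list $\mu$ has diagonal $\xi$ in some orthonormal basis.
\end{theorem}

A list of infinitely many positive numbers in nonincreasing order has no place for zeros, so $s(A)$ does not see the kernel of $A$. The kernel matters nevertheless. Let $N=\dim\ker A$ and $M=\dim\ker B$; these are the traces of the projections onto the kernels, and $M$ is the number of zero entries of $B$. If $\langle Ag,g\rangle=0$, then $A^{1/2}g=0$ and $g\in\ker A$. A zero entry therefore uses up one dimension of $\ker A$. When $N<\infty$, the number $p=N-M$ counts the dimensions of $\ker A$ that must be absorbed by basis vectors with a positive diagonal entry. Write $\eta=s(A)$ and $\xi=s(B)$. In the matrix case, with $n$ positive eigenvalues and $n+p$ positive entries, equality of traces compares $n+p$ terms of $\xi$ with $n$ terms of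 $\eta$. This suggests the shifted differences
\[
\sigma_m=\sum_{k\le m+p}\xi_k-\sum_{k\le m}\eta_k ,
\]
which we call the \emph{excesses}.

\begin{example}\label{ex:extremes}
(a) Let $M=0$, $N=p\ge1$ and $\xi=\eta$. Then $\xi\prec\eta$, but $\xi$ is not a diagonal of $A$. Suppose $\langle Ag_i,g_i\rangle=\eta_i$ for all $i$. The positive operator $\eta_1I-A$ has $\langle(\eta_1I-A)g_1,g_1\rangle=0$, so $Ag_1=\eta_1g_1$. The restriction of $A$ to $g_1^\perp$ has list $\eta_2,\eta_3,\dots$, and the argument repeats. All $g_i$ are eigenvectors for positive eigenvalues, hence orthogonal to $\ker A\ne\{0\}$, and they do not form a basis. Here $\sigma_m=\eta_{m+1}+\dots+\eta_{m+p}\ge\eta_{m+1}$.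

(b) Let $\ker A=\mathbb Cv$ with $\|v\|=1$, let $\eta_k=2^{-k}$, and let $f_k$ be the corresponding unit eigenvectors. The basis $(v+f_1)/\sqrt2,\ (v-f_1)/\sqrt2,\ f_2,\ f_3,\dots$ gives the diagonal $\frac14,\frac14,\frac14,\frac18,\frac1{16},\dots$. Here $p=1$ and $\sigma_m=0$ for $m\ge1$.
\end{example}

The examples suggest measuring $\sigma_m$ against $\eta_{m+1}$. For an integer $p\ge0$, the sequence $\xi$ is \emph{approximately $p$-majorized} by $\eta$, written $\xi\precsim_p\eta$, if $\xi\prec\eta$ and, for every $\epsilon>0$, $\sigma_m\le\epsilon\,\eta_{m+1}$ for all sufficiently large $m$. For $p=0$ majorization already gives $\sigma_m\le0$, so $\precsim_0$ is $\prec$. It is known that $B\in E(\mathcal U(A))$ implies $M\le N$ and, for $N<\infty$, $s(B)\precsim_ps(A)$ with $p=N-M$; we recover this in Sections \ref{sec:prelim} and \ref{sec:nec}. The condition excludes Example \ref{ex:extremes}(a), admits Example \ref{ex:extremes}(b), and reduces for $N=0$ to the hypothesis of Theorem \ref{thm:KW}. One would guess that it is also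 sufficient. This is the question posed in \cite{problem}.

\medskip
\noindent\textbf{Problem.} \emph{Let $A\in K(H)^+$ have infinite rank and $0<N<\infty$. Let $B\in\mathcal D\cap K(H)^+$ satisfy $M\le N$ and $s(B)\precsim_ps(A)$ with $p=N-M$. Must $B$ belong to $E(\mathcal U(A))$?}
\medskip

The answer is no. To state the exact condition, let $p\ge1$, let $\xi,\eta\in c_0^*$ have positive terms, and put, for $m\ge1$,
\[
Y_m=\sup_{j\ge m}\max(\sigma_j,0),\qquad \Delta_m=\frac1{\eta_{m+1}}-\frac1{\eta_m}\ge0 .
\]
Thus $Y$ is the least nonincreasing nonnegative sequence above the excesses. Since $\eta$ is nonincreasing, $\sigma_j\le\epsilon\eta_{j+1}$ for all $j\ge m_1$ implies $Y_m\le\epsilon\eta_{m+1}$ for all $m\ge m_1$, and the converse holds because $\sigma_m\le Y_m$. Hence $\xi\precsim_p\eta$ means that $\xi\prec\eta$ and $Y_m=o(\eta_{m+1})$. Consider two further conditions: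
\begin{equation}\tag{$C_p$}
Y_m<\infty\ \text{ for all }m,\qquad\text{and}\qquad\sum_{m\ge1}Y_m\Delta_m<\infty;
\end{equation}
\begin{equation}\tag{$T_p$}
\text{there are }t_k\ge0\text{ with }\sum_kt_k<\infty\text{ and }\sigma_m\le\sum_{k>m}t_k\eta_k\text{ for all large }m.
\end{equation}

\begin{theorem}\label{thm:main}
Let $A\in K(H)^+$ have infinite rank and $N=\dim\ker A<\infty$. Let $B\in\mathcal D\cap K(H)^+$ and $M=\dim\ker B$. Then $B\in E(\mathcal U(A))$ if and only if $M\le N$, $s(B)\prec s(A)$ and, when $p=N-M\ge1$, the pair $\xi=s(B)$, $\eta=s(A)$ satisfies $(C_p)$. The same holds with $(T_p)$ in place of $(C_p)$.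
\end{theorem}

In particular the Problem has a positive answer when $p=0$. Also, $p$-majorization in the sense of Loreaux and Weiss, which means $\xi\prec\eta$ and $\sigma_m\le0$ for all large $m$, is sufficient for every finite $p$, since then $Y_m=0$ for all large $m$. For $\eta_k=2^{-k}$ we have $\Delta_m=2^m$: approximate $p$-majorization asks that $2^mY_m\to0$, and $(C_p)$ asks that $\sum_m2^mY_m<\infty$. The gap between the two contains the following counterexample.

\begin{theorem}\label{thm:explicit}
Let $A\in K(H)^+$ have $\dim\ker A=1$ and $s(A)=(2^{-k})_{k\ge1}$. Let $x_0=1$, $x_1=\frac34$, $x_m=\frac1m$ for $m\ge2$, and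
\[
\xi_1=\tfrac12,\qquad\xi_{m+1}=(1-x_{m-1})2^{-m}+x_m2^{-m-1}\quad(m\ge1).
\]
Let $B$ be diagonal with entries $\xi_1,\xi_2,\dots$. Then $\dim\ker B=0$, $p=1$ and $s(B)\precsim_1s(A)$, but $B\notin E(\mathcal U(A))$.
\end{theorem}

The failure is not special to this operator.

\begin{theorem}\label{thm:every}
Let $A\in K(H)^+$ have infinite rank and $0<N=\dim\ker A<\infty$, and let $1\le p\le N$. There is $B\in\mathcal D\cap K(H)^+$ with $\dim\ker B=N-p$ and $s(B)\precsim_ps(A)$ but $B\notin E(\mathcal U(A))$.
\end{theorem}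

Both directions of Theorem \ref{thm:main} study what happens to the eigenvalues of $A$ when basis vectors that are not orthogonal to the kernel are removed from the space. Section \ref{sec:model} does this for matrices, where two identities explain $(T_p)$. Necessity is proved in Section \ref{sec:nec} and gives Theorems \ref{thm:explicit} and \ref{thm:every} in Section \ref{sec:counter}. Sufficiency, in Sections \ref{sec:compress} and \ref{sec:suff}, is the only part that uses Theorem \ref{thm:KW}.

\section{Eigenvalue inequalities and a summation identity}\label{sec:prelim}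

For a closed subspace $V$, $P_V$ is the orthogonal projection onto $V$, and the \emph{compression} of an operator $T$ to $V$ is $P_VT|_V$; its nonzero eigenvalues are those of $P_VTP_V$. For a vector $r$, $rr^*$ is the operator $x\mapsto\langle x,r\rangle r$. For a positive compact operator $T$, let $\lambda_1(T)\ge\lambda_2(T)\ge\cdots$ be its positive eigenvalues with multiplicity, followed by zeros if the rank is finite. We use the following standard facts.
\begin{enumerate}
\item[(F1)] \emph{Max--min.} $\lambda_k(T)=\max_{\dim V=k}\ \min_{x\in V,\,\|x\|=1}\langle Tx,x\rangle$. Hence $S\le T$ implies $\lambda_k(S)\le\lambda_k(T)$, and $|\lambda_k(S)-\lambda_k(T)|\le\|S-T\|$ for positive compact $S,T$.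
\item[(F2)] \emph{Reversing a product.} If $X$ is compact, then $X^*X$ and $XX^*$ have the same nonzero eigenvalues with multiplicity, and so the same trace.
\item[(F3)] \emph{Cauchy interlacing.} $\lambda_k(PTP)\le\lambda_k(T)$ for every projection $P$. Indeed, by (F2) the left side is $\lambda_k(T^{1/2}PT^{1/2})$, and $T^{1/2}PT^{1/2}\le T$.
\item[(F4)] \emph{Ky Fan's inequality.} $\sum_{i\le m}\langle Tx_i,x_i\rangle\le\sum_{k\le m}\lambda_k(T)$ for orthonormal $x_1,\dots,x_m$.
\item[(F5)] \emph{Trace.} $\sum_n\langle Tg_n,g_n\rangle=\sum_k\lambda_k(T)\in[0,\infty]$ for every orthonormal basis $\{g_n\}$.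
\item[(F6)] \emph{Products.} If $0\le a_k<1$, then $\prod_k(1-a_k)>0$ if and only if $\sum_ka_k<\infty$.
\end{enumerate}

The operator theory produces sums of the form $\sum_kd_k/\eta_k$, while the excesses are compared with the tails $\sum_{k>m}d_k$. The next identity passes from one to the other. In this section $\eta\in c_0^*$ has positive terms; note that $\sum_m\Delta_m=\lim_m 1/\eta_m-1/\eta_1=\infty$.

\begin{lemma}\label{lem:sum}
Let $j\ge1$, let $d_k\ge0$ for $k>j$, and suppose that $D_m=\sum_{k>m}d_k$ is finite for $m\ge j$. Then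
\[
\sum_{m\ge j}D_m\Delta_m=\sum_{k>j}d_k\Bigl(\frac1{\eta_k}-\frac1{\eta_j}\Bigr).
\]
In particular $\sum_mD_m\Delta_m<\infty$ if and only if $\sum_kd_k/\eta_k<\infty$.
\end{lemma}

\begin{proof}
All terms are nonnegative, so the left side equals $\sum_{k>j}d_k\sum_{j\le m<k}\Delta_m$, and the inner sum telescopes. The last statement follows because $\sum_{k>j}d_k/\eta_j=D_j/\eta_j$ is finite.
\end{proof}

\begin{lemma}\label{lem:CT}
Let $p\ge1$. Conditions $(C_p)$ and $(T_p)$ are equivalent. If they hold, then the numbers $y_k=Y_{k-1}-Y_k\ge0$ $(k\ge2)$ satisfy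
\begin{equation}\label{eq:y}
Y_m=\sum_{k>m}y_k\quad(m\ge1),\qquad\sum_{k\ge2}\frac{y_k}{\eta_k}<\infty,
\end{equation}
and $Y_m=o(\eta_{m+1})$.
\end{lemma}

\begin{proof}
Assume $(T_p)$, with the inequality valid for $m\ge m_1$. Let $D_m=\sum_{k>m}t_k\eta_k$; it is at most $\eta_1\sum_kt_k$, nonnegative and nonincreasing. For $j\ge m\ge m_1$ we have $\sigma_j\le D_j\le D_m$, so $Y_m\le D_m$. For $m<m_1$, $Y_m$ is the maximum of $Y_{m_1}$ and finitely many numbers, so it is finite. Lemma \ref{lem:sum} with $d_k=t_k\eta_k$ gives $\sum_mD_m\Delta_m<\infty$, and $(C_p)$ follows.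

Assume $(C_p)$. The sequence $Y$ is nonincreasing and $\sum_m\Delta_m=\infty$, so $Y_m\to0$. This is the first part of \eqref{eq:y}, and Lemma \ref{lem:sum} gives the second. With $t_1=0$ and $t_k=y_k/\eta_k$ we have $\sigma_m\le Y_m=\sum_{k>m}t_k\eta_k$, which is $(T_p)$. Finally $Y_m\le\eta_{m+1}\sum_{k>m}t_k=o(\eta_{m+1})$.
\end{proof}

So $(C_p)$ together with $\xi\prec\eta$ implies $\xi\precsim_p\eta$. The last line of the proof shows what is lost: approximate $p$-majorization uses only that the tails of $\sum t_k$ tend to $0$, one index $m$ at a time, whereas in $(T_p)$ a single summable sequence must serve all $m$.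

\section{Removing a vector: the matrix case}\label{sec:model}

Take first $T=\operatorname{diag}(0,\eta_1)$ in a basis $v,f_1$, and $u=\cos\theta\,v+\sin\theta\,f_1$. The line $u^\perp$ is spanned by $-\sin\theta\,v+\cos\theta\,f_1$, so the compression of $T$ to $u^\perp$ is the number $\mu_1=\eta_1\cos^2\theta$. Thus
\[
\eta_1-\mu_1=\eta_1\sin^2\theta=\langle Tu,u\rangle,\qquad\frac{\mu_1}{\eta_1}=\cos^2\theta=|\langle u,v\rangle|^2 .
\]
The eigenvalue drops by the diagonal entry that $u$ carries away, and the ratio of new to old eigenvalue is the squared component of $u$ in the kernel. To see that both facts persist, we need to compare the compression of $T$ with $T$ itself. They act on different spaces, and the remedy is to move the compression to $(\ker T)^\perp$ by (F2).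

\begin{lemma}\label{lem:transfer}
Let $T$ be a positive compact operator on a Hilbert space, $R=(\ker T)^\perp$ and $T_0=T|_R$. Let $L$ be a finite-dimensional subspace, and define on $R$ the operators
\[
F=P_RP_L|_R,\qquad C=T_0^{1/2}FT_0^{1/2},\qquad T_1=T_0^{1/2}(I-F)T_0^{1/2}=T_0-C .
\]
Then $F$ has finite rank and $\langle Fx,x\rangle=\|P_Lx\|^2$ for $x\in R$; the compression of $T$ to $L^\perp$ and $T_1$ have the same nonzero eigenvalues with multiplicity; and $\operatorname{Tr}C=\operatorname{Tr}(P_LTP_L)$. If $L=\mathbb Cu$ with $\|u\|=1$ and $r=P_Ru$, then $F=rr^*$ and $C=cc^*$ with $c=T_0^{1/2}r$.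
\end{lemma}

\begin{proof}
For $x\in R$, $\langle Fx,x\rangle=\langle P_Lx,x\rangle=\|P_Lx\|^2$. Since $T^{1/2}$ vanishes on $\ker T$ and maps into $R$, for every projection $P$ the operator $T^{1/2}PT^{1/2}$ is $0$ on $\ker T$ and $T_0^{1/2}(P_RP|_R)T_0^{1/2}$ on $R$. By (F2) with $X=T^{1/2}P$, it has the same nonzero eigenvalues as $PTP$. Take $P=I-P_L$ for the statement on $T_1$ and $P=P_L$ for the trace. If $L=\mathbb Cu$ and $x\in R$, then $P_Lx=\langle x,u\rangle u=\langle x,r\rangle u$, so $Fx=\langle x,r\rangle r$.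
\end{proof}

\begin{lemma}\label{lem:matrix}
Let $T$ act on an $(n+1)$-dimensional space with eigenvalues $\eta_1\ge\dots\ge\eta_n>0$ and $0$, and let $\ker T=\mathbb Cv$, $\|v\|=1$. Let $u$ be a unit vector, and let $\mu_1\ge\dots\ge\mu_n\ge0$ be the eigenvalues of the compression of $T$ to $u^\perp$. With $r$ and $c$ as in Lemma \ref{lem:transfer}, the operator $T_0-cc^*$ has eigenvalues $\mu_1,\dots,\mu_n$, and
\begin{equation}\label{eq:two}
\sum_{k\le n}(\eta_k-\mu_k)=\|c\|^2=\langle Tu,u\rangle,\qquad\prod_{k\le n}\frac{\mu_k}{\eta_k}=1-\|r\|^2=|\langle u,v\rangle|^2 .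
\end{equation}
\end{lemma}

\begin{proof}
The compression and $T_1=T_0-cc^*$ both act on $n$-dimensional spaces and have the same nonzero eigenvalues, so they have the same eigenvalues. The trace of $T_1$ is $\sum\eta_k-\|c\|^2$, and $\|c\|^2=\langle T_0r,r\rangle=\langle Tu,u\rangle$. The determinant of $T_1=T_0^{1/2}(I-rr^*)T_0^{1/2}$ is $\prod\eta_k\cdot(1-\|r\|^2)$, because $I-rr^*$ is $1-\|r\|^2$ on $\mathbb Cr$ and the identity on $r^\perp$.
\end{proof}

Write $d_k=\eta_k-\mu_k$ and call these numbers the \emph{losses}. The first identity in \eqref{eq:two} fixes their sum. The second reads $\prod(1-d_k/\eta_k)=|\langle u,v\rangle|^2$ and sets a price: a loss $d$ at the eigenvalue $\eta_k$ costs the factor $1-d/\eta_k$, which is more expensive when $\eta_k$ is small. For a matrix with all $\mu_k>0$ the product is positive and there is no constraint. In infinite dimensions, a basis must contain a vector $u$ with $\langle u,v\rangle\ne0$, and a positive infinite product forces $\sum d_k/\eta_k<\infty$ by (F6). The other basis vectors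 lie in $u^\perp$, so their diagonal entries are bounded through $\mu$ and not only through $\eta$. A positive excess $\sigma_m$ will turn out to be possible only if losses of total size $\sigma_m$ are postponed to indices beyond $m$, where they are expensive. This is $(T_1)$, with $t_k=d_k/\eta_k$.

\section{Necessity}\label{sec:nec}

We first extend \eqref{eq:two} to infinite dimensions and to several vectors. The condition $\langle u,v\rangle\ne0$ becomes $L\cap R=\{0\}$, and one inequality from each identity is all that we need.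

\begin{lemma}\label{lem:losses}
Let $A$ be a positive compact operator of infinite rank, $\eta=s(A)$ and $R=(\ker A)^\perp$. Let $L$ be a finite-dimensional subspace with $L\cap R=\{0\}$, let $A'$ be the compression of $A$ to $L^\perp$, and put $\mu_k=\lambda_k(A')$ and $d_k=\eta_k-\mu_k$. Then $d_k\ge0$,
\[
\text{\rm(a)}\quad\sum_k\frac{d_k}{\eta_k}<\infty,\qquad\qquad\text{\rm(b)}\quad\sum_kd_k\ge\operatorname{Tr}(P_LAP_L).
\]
\end{lemma}

\begin{proof}
Let $A_0,F,C,A_1$ be as in Lemma \ref{lem:transfer}, so that $\mu_k=\lambda_k(A_1)$. For a unit vector $x\in R$ we have $\langle Fx,x\rangle=\|P_Lx\|^2<1$, because equality would give $x\in L\cap R$. As $F$ is positive and of finite rank, $\|F\|$ is attained at an eigenvector, so $\|F\|<1$ and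
\[
\det(I-F):=\prod_i\bigl(1-\lambda_i(F)\bigr)>0 .
\]
Moreover $\langle A_1x,x\rangle\ge(1-\|F\|)\|A_0^{1/2}x\|^2$, so $A_1$ is injective on $R$ and all $\mu_k$ are positive. Since $A_1\le A_0$, (F1) gives $d_k\ge0$.

(a) Determinants are available only in finite dimensions, so we compress to a subspace on which $A_0^{1/2}$ splits off. Let $f_1,f_2,\dots$ be an orthonormal basis of $R$ with $A_0f_k=\eta_kf_k$, and let $P_m$ be the projection onto $R_m=\operatorname{span}\{f_1,\dots,f_m\}$. It commutes with $A_0^{1/2}$, so on $R_m$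
\[
P_mA_1P_m=A_0^{1/2}(I-P_mFP_m)A_0^{1/2}.
\]
By (F3), $\lambda_k(P_mA_1P_m)\le\mu_k$ and $\lambda_i(P_mFP_m)\le\lambda_i(F)<1$. Taking determinants on $R_m$,
\[
\prod_{k\le m}\mu_k\ \ge\ \det(P_mA_1P_m)=\prod_{k\le m}\eta_k\cdot\det(I-P_mFP_m)\ \ge\ \prod_{k\le m}\eta_k\cdot\det(I-F).
\]
Since $1-x\le-\log x$ for $x>0$, we obtain $\sum_{k\le m}(1-\mu_k/\eta_k)\le-\log\det(I-F)$ for all $m$.

(b) The traces of $A_0$ and $A_1$ may be infinite, so they cannot be subtracted, and we truncate along the eigenvectors of $A_1$. As $A_1$ is injective, $R$ has an orthonormal basis $h_1,h_2,\dots$ with $A_1h_k=\mu_kh_k$. By (F4),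
\[
\sum_{k\le m}\mu_k=\sum_{k\le m}\langle A_0h_k,h_k\rangle-\sum_{k\le m}\langle Ch_k,h_k\rangle\le\sum_{k\le m}\eta_k-\sum_{k\le m}\langle Ch_k,h_k\rangle .
\]
Thus $\sum_{k\le m}d_k\ge\sum_{k\le m}\langle Ch_k,h_k\rangle$. Let $m\to\infty$ and use (F5): $\sum_kd_k\ge\operatorname{Tr}C=\operatorname{Tr}(P_LAP_L)$.
\end{proof}

\begin{proposition}\label{prop:nec}
Let $A$, $B$, $N$, $M$ be as in Theorem \ref{thm:main}, and let $B\in E(\mathcal U(A))$. Then $M\le N$ and $s(B)\prec s(A)$. If $p=N-M\ge1$, then $(T_p)$ holds, and hence $(C_p)$.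
\end{proposition}

\begin{proof}
Let $\{g_n\}$ be an orthonormal basis with $\langle Ag_n,g_n\rangle=\langle Be_n,e_n\rangle$. The $M$ basis vectors with zero entry are orthonormal vectors in $\ker A$, so $M\le N<\infty$. Their orthogonal complement is invariant under $A$, the restriction of $A$ to it has list $\eta$ and kernel of dimension $p$, and the remaining basis vectors form a basis of it. So we may assume that $\dim\ker A=p$ and that the basis is $g_1,g_2,\dots$ with $\langle Ag_i,g_i\rangle=\xi_i>0$. Then (F4) gives $\sum_{k\le m}\xi_k\le\sum_{k\le m}\eta_k$ and (F5) gives equality of the totals.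

Let $p\ge1$, $K=\ker A$ and $R=K^\perp$. We want to remove as many basis vectors as possible while keeping $L\cap R=\{0\}$. This condition says that $P_K$ is injective on $L$, so at most $p$ vectors can be removed, and $p$ is attained. Indeed, the span of the $g_i$ is dense, so the span of the $P_Kg_i$ is dense in $K$, and it equals $K$ because $K$ is finite-dimensional. Choose a $p$-element set $S$ such that $\{P_Kg_i\}_{i\in S}$ is a basis of $K$, and let $L=\operatorname{span}\{g_i:i\in S\}$. If $x=\sum_{i\in S}c_ig_i\in R$, then $\sum_{i\in S}c_iP_Kg_i=0$, so all $c_i=0$. Lemma \ref{lem:losses} applies, with $\operatorname{Tr}(P_LAP_L)=\sum_{i\in S}\xi_i$.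

Let $m+p\ge\max S$. The set $\{1,\dots,m+p\}\setminus S$ has $m$ elements, and the corresponding $g_i$ lie in $L^\perp$. By (F4) for the compression $A'$,
\[
\sum_{k\le m+p}\xi_k-\sum_{i\in S}\xi_i\le\sum_{k\le m}\mu_k=\sum_{k\le m}\eta_k-\sum_{k\le m}d_k .
\]
The series $\sum d_k$ converges by (a), since $d_k\le\eta_1d_k/\eta_k$. Using (b),
\[
\sigma_m\le\sum_{i\in S}\xi_i-\sum_{k\le m}d_k\le\sum_{k>m}d_k .
\]
With $t_k=d_k/\eta_k$ this is $(T_p)$, by (a). Lemma \ref{lem:CT} gives $(C_p)$.
\end{proof}

\section{Approximate majorization is not enough}\label{sec:counter}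

By Proposition \ref{prop:nec}, a counterexample is a sequence $\xi\prec\eta$ with $Y_m=o(\eta_{m+1})$ and $\sum Y_m\Delta_m=\infty$. We prescribe the excesses and recover $\xi$ from
\begin{equation}\label{eq:recover}
\xi_{m+p}=\eta_m-\sigma_{m-1}+\sigma_m .
\end{equation}
The point that needs care is that $\xi$ must be nonincreasing.

\begin{proof}[Proof of Theorem \ref{thm:explicit}]
Let $\eta_k=2^{-k}$. The definition reads $\xi_1=x_0\eta_1$ and $\xi_{m+1}=\eta_m-x_{m-1}\eta_m+x_m\eta_{m+1}$, which is \eqref{eq:recover} with $p=1$ and $\sigma_m=x_m\eta_{m+1}$. Summing,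
\begin{equation}\label{eq:tele}
\sum_{k\le m+1}\xi_k=\sum_{k\le m}\eta_k+x_m\eta_{m+1}\qquad(m\ge0).
\end{equation}

\emph{Monotonicity.} The first terms are $\xi_1=\frac12$, $\xi_2=\frac3{16}$, $\xi_3=\frac1{16}+\frac1{16}=\frac18$ and $\xi_4=\frac1{16}+\frac1{48}=\frac1{12}$. For $m\ge3$ we have $x_{m-1}\le\frac12$ and $\frac12x_{m+1}\le x_m$, so
\[
\xi_{m+1}\ge(1-x_{m-1})2^{-m}\ge2^{-m-1}\ge2^{-m-1}\bigl(1-x_m+\tfrac12x_{m+1}\bigr)=\xi_{m+2}.
\]
All terms are positive and tend to $0$. Hence $s(B)=\xi$, $\dim\ker B=0$ and $p=1$.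

\emph{Approximate $1$-majorization.} Since $x_m\le1$, \eqref{eq:tele} gives $\sum_{k\le m+1}\xi_k\le\sum_{k\le m+1}\eta_k$ for $m\ge0$, and as $m\to\infty$ it gives equality of the totals. So $\xi\prec\eta$. Since $\sigma_m/\eta_{m+1}=x_m\to0$, we have $\xi\precsim_1\eta$.

\emph{Non-membership.} We have $Y_m\Delta_m\ge\sigma_m\Delta_m=x_m2^{-m-1}2^m=\frac1{2m}$ for $m\ge2$. So $(C_1)$ fails, and $B\notin E(\mathcal U(A))$ by Proposition \ref{prop:nec}.
\end{proof}

\begin{remark}\label{rem:family}
Keep $x_0=1$, $x_1=\frac34$, $x_2=\frac12$, and let $x_2\ge x_3\ge\cdots$ be any positive sequence with limit $0$. Then $\xi_4=(1+x_3)/16<\xi_3$, and the rest of the first two steps is unchanged. Now $\sigma_m=x_m2^{-m-1}$ is decreasing, so $Y_m=\sigma_m$ and $Y_m\Delta_m=x_m/2$. By Theorem \ref{thm:main}, $B\in E(\mathcal U(A))$ if and only if $\sum x_m<\infty$. The choice $x_m=2^{1-m}$ for $m\ge2$ gives a diagonal of $A$ with $\sigma_m>0$ for all $m$, so $1$-majorization is not necessary.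
\end{remark}

For general $\eta$ write
\[
Y_m\Delta_m=\frac{Y_m}{\eta_{m+1}}\,c_m,\qquad c_m=1-\frac{\eta_{m+1}}{\eta_m}\in[0,1).
\]
Since $\prod_{m\le n}(1-c_m)=\eta_{n+1}/\eta_1\to0$, (F6) gives $\sum c_m=\infty$. A divergent series stays divergent after multiplication by a null sequence that decays slowly enough, so there is always room between the two conditions. To keep $\xi$ monotone we take $\sigma_m=\varphi(\eta_{m+1})$, where both $\varphi(t)$ and $t-\varphi(t)$ are nondecreasing. The function $\varphi$ has to be adapted to $\eta$: for $\eta_m=e^{-m^2}$, the choice $\varphi(t)=t/\log(1/t)$ would give $\sigma_m\Delta_m=c_m/(m+1)^2$, which is summable.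

\begin{proof}[Proof of Theorem \ref{thm:every}]
\emph{The function $\varphi$.} Let $v_m=\log(1/\eta_m)$; this sequence is nondecreasing and tends to $\infty$. Put $V_1=v_1$. Given $V_i$, only finitely many $m$ have $v_{m+1}<V_i$, so the sum of the $c_m$ over the other $m$ is infinite. Hence we can choose $V_{i+1}\ge V_i+1$ with
\[
\sum\{c_m:V_i\le v_{m+1}<V_{i+1}\}\ge2^i .
\]
Let $h$ be the continuous function on $[v_1,\infty)$ that is linear on each $[V_i,V_{i+1}]$ with $h(V_i)=2^{-i}$. Then $h$ decreases to $0$, $0<h\le\frac12$, and the slope on $[V_i,V_{i+1}]$ is $-2^{-i-1}/(V_{i+1}-V_i)\in[-\frac14,0)$. Since $h\ge2^{-i-1}$ on that interval, $\sum_mh(v_{m+1})c_m\ge\sum_i2^{-i-1}2^i=\infty$.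

Put $\varphi(t)=t\,h(\log(1/t))$ for $0<t\le\eta_1$. It is continuous, and away from the points $e^{-V_i}$ its derivative is $(h-h')(\log(1/t))\in[0,\frac34]$. So $\varphi(t)$ and $t-\varphi(t)$ are nondecreasing. Also $0<\varphi(t)\le t/2$, $\varphi(t)/t\to0$ as $t\to0$, and
\begin{equation}\label{eq:div}
\sum_m\varphi(\eta_{m+1})\Delta_m=\sum_mh(v_{m+1})c_m=\infty .
\end{equation}

\emph{The sequence $\xi$.} We use \eqref{eq:recover} from some index $m_0$ on and make the initial terms constant. Choose $m_0\ge1$ with $\eta_{m_0+1}<\eta_1/(p+1)$ and set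
\[
\xi_1=\dots=\xi_{m_0+p}=a:=\frac{\sum_{k\le m_0}\eta_k+\varphi(\eta_{m_0+1})}{m_0+p},\qquad\xi_{m+p}=\eta_m-\varphi(\eta_m)+\varphi(\eta_{m+1})\quad(m>m_0).
\]
The terms are positive, since $\varphi(t)\le t/2$, and they tend to $0$. For $m>m_0$, both $\eta_m-\varphi(\eta_m)$ and $\varphi(\eta_{m+1})$ are nonincreasing in $m$, so $\xi_{m+p}\ge\xi_{m+1+p}$. At the junction, the choice of $m_0$ gives
\[
\sum_{k\le m_0}\eta_k\ge\eta_1+(m_0-1)\eta_{m_0+1}>(m_0+p)\eta_{m_0+1},
\]
so $a>\eta_{m_0+1}\ge\eta_{m_0+1}-\varphi(\eta_{m_0+1})+\varphi(\eta_{m_0+2})=\xi_{m_0+p+1}$. Thus $\xi\in c_0^*$.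

\emph{Approximate $p$-majorization.} Summing the definition, and using $p\ge1$ in the last step,
\[
\sum_{k\le m+p}\xi_k=\sum_{k\le m}\eta_k+\varphi(\eta_{m+1})\le\sum_{k\le m+1}\eta_k\le\sum_{k\le m+p}\eta_k\qquad(m\ge m_0).
\]
These are the majorization inequalities at all indices $\ge m_0+p$. The one at $m_0+p$ says that the average of $\eta_1,\dots,\eta_{m_0+p}$ is at least $a$. The averages $\frac1n\sum_{k\le n}\eta_k$ are nonincreasing in $n$, so $\sum_{k\le n}\eta_k\ge na=\sum_{k\le n}\xi_k$ for $n\le m_0+p$. The totals agree, finite or not, because $\varphi(\eta_{m+1})\to0$. So $\xi\prec\eta$, and $\sigma_m=\varphi(\eta_{m+1})=o(\eta_{m+1})$ gives $\xi\precsim_p\eta$.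

\emph{Non-membership.} Let $B$ be diagonal with $N-p$ zero entries and the entries $\xi_k$. Since $Y_m\ge\sigma_m=\varphi(\eta_{m+1})$ for $m\ge m_0$, condition $(C_p)$ fails by \eqref{eq:div}. By Proposition \ref{prop:nec}, $B\notin E(\mathcal U(A))$.
\end{proof}

\section{Compressions with prescribed eigenvalues}\label{sec:compress}

For sufficiency we reverse the argument: we choose the losses and look for a unit vector $u$ whose removal produces them and lowers the dimension of the kernel by one. Two restrictions on the losses cannot be avoided. First, $\operatorname{span}\{f_1,\dots,f_{k+1}\}\cap u^\perp$ has dimension at least $k$, so (F1) gives $\mu_k\ge\eta_{k+1}$, that is, $d_k\le\eta_k-\eta_{k+1}$. Second, if the kernel shrinks, then $u$ is not orthogonal to $\ker A$, and Lemma \ref{lem:losses}(a) gives $\sum d_k/\eta_k<\infty$. The next lemma shows that there is no other restriction. For matrices we rely on the converse of Cauchy's interlacing theorem \cite[Theorem 4.3.21]{HJ}: if $T$ is Hermitian of size $n+1$ with eigenvalues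 $\alpha_1,\dots,\alpha_{n+1}$ and $\alpha_1\ge\beta_1\ge\alpha_2\ge\dots\ge\alpha_n\ge\beta_n\ge\alpha_{n+1}$, then there is a unit vector $u$ such that the compression of $T$ to $u^\perp$ has eigenvalues $\beta_1,\dots,\beta_n$.

\begin{lemma}\label{lem:compress}
Let $A$ be a positive compact operator of infinite rank with kernel of finite dimension $q\ge1$, and let $\eta=s(A)$. Let $0\le d_k\le\eta_k-\eta_{k+1}$ with $\sum d_k/\eta_k<\infty$, and let $\mu_k=\eta_k-d_k$. Then there is a unit vector $u$ with $\langle Au,u\rangle=\sum d_k$ such that the compression of $A$ to $u^\perp$ has kernel of dimension $q-1$ and nonzero eigenvalue list $\mu$.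
\end{lemma}

\begin{proof}
Note that $\eta_k\ge\mu_k\ge\eta_{k+1}>0$. Let $v\in\ker A$ be a unit vector. We construct $u$ orthogonal to $\ker A\ominus\mathbb Cv$. This subspace splits off as a zero summand of both $A$ and the compression, so we may assume $q=1$. Let $R=v^\perp$, $A_0=A|_R$, and let $f_k$, $R_n$, $P_n$ be as in the proof of Lemma \ref{lem:losses}. By (F6), $\rho=\prod_k(1-d_k/\eta_k)=\prod_k\mu_k/\eta_k>0$.

\emph{Truncations.} The restriction of $A$ to $\mathbb Cv\oplus R_n$ has eigenvalues $\eta_1,\dots,\eta_n,0$, and $\eta_1\ge\mu_1\ge\eta_2\ge\dots\ge\eta_n\ge\mu_n\ge0$. So there is a unit vector $u_n\in\mathbb Cv\oplus R_n$ such that the compression of this restriction to $u_n^\perp$ has eigenvalues $\mu_1,\dots,\mu_n$. Let $r_n=P_Ru_n\in R_n$ and $c_n=A_0^{1/2}r_n\in R_n$. By Lemma \ref{lem:matrix}, the operator $G_n=P_nA_0P_n-c_nc_n^*$ on $R$ has eigenvalues $\mu_1,\dots,\mu_n$ on $R_n$ and vanishes on $R\ominus R_n$, and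
\[
\|c_n\|^2=\sum_{k\le n}d_k,\qquad\|r_n\|^2=1-\prod_{k\le n}\frac{\mu_k}{\eta_k}\le1-\rho .
\]

\emph{The limit.} The vectors $r_n$ need not converge in norm, but only $A_0^{1/2}r_n$ enters $G_n$, and $A_0^{1/2}$ is compact. Pass to a subsequence along which $r_n\to r$ weakly in $R$. Then $\|r\|^2\le1-\rho$, and $c_n\to c:=A_0^{1/2}r$ in norm, because a compact operator maps weakly convergent sequences to norm convergent ones. Since $\|A_0-P_nA_0P_n\|=\eta_{n+1}$ and $\|c_nc_n^*-cc^*\|\le\|c_n-c\|(\|c_n\|+\|c\|)$, we have $G_n\to A_1:=A_0-cc^*$ in norm. As $\lambda_k(G_n)=\mu_k$ for $n\ge k$, (F1) gives $\lambda_k(A_1)=\mu_k$ for all $k$.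

Put $u=\sqrt{1-\|r\|^2}\,v+r$, a unit vector with $P_Ru=r$. Then $\langle Au,u\rangle=\|c\|^2=\lim\|c_n\|^2=\sum d_k$. By Lemma \ref{lem:transfer}, the compression of $A$ to $u^\perp$ has the nonzero eigenvalues of $A_1$, namely $\mu$. If $x\perp u$ is in the kernel of the compression, then $\langle Ax,x\rangle=0$, so $x\in\mathbb Cv$. Since $|\langle u,v\rangle|^2=1-\|r\|^2\ge\rho>0$, this forces $x=0$. This last step is where the summability of $d_k/\eta_k$ is used.
\end{proof}

\section{Sufficiency}\label{sec:suff}

\begin{proposition}\label{prop:suff}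
Let $A$ be a positive compact operator of infinite rank on a separable Hilbert space, with kernel of finite dimension $p\ge0$, and let $\eta=s(A)$. Let $\xi\in c_0^*$ have positive terms, let $\xi\prec\eta$, and assume $(C_p)$ if $p\ge1$. Then there is an orthonormal basis $\{g_i\}$ with $\langle Ag_i,g_i\rangle=\xi_i$ for all $i$.
\end{proposition}

\begin{proof}
We use induction on $p$. The case $p=0$ is Theorem \ref{thm:KW}. Let $p\ge1$. The inductive step chooses an index $n$ and losses $d_k$ as in Lemma \ref{lem:compress} with $\sum d_k=\xi_n$. Let $u$ be the vector given by that lemma, let $\mu=\eta-d$, and let $\xi'$ be $\xi$ with the term $\xi_n$ deleted. The compression $A'$ of $A$ to $u^\perp$ has kernel of dimension $p-1$ and list $\mu$. If $\xi'\prec\mu$ and, for $p\ge2$, the pair $(\xi',\mu)$ satisfies $(C_{p-1})$, then by induction $A'$ has diagonal $\xi'$ in an orthonormal basis of $u^\perp$. Adding $g_n=u$ gives the required basis. The totals of $\xi'$ and $\mu$ agree, since both are the common total of $\xi$ and $\eta$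 minus $\xi_n$ (or both are infinite). So for $\xi'\prec\mu$ it is enough to show that
\[
\delta'_m:=\sum_{k\le m}(\mu_k-\xi'_k)\ge0\quad\text{for all }m .
\]
Put $\delta_m=\sum_{k\le m}(\eta_k-\xi_k)\ge0$, and note that
\begin{equation}\label{eq:delete}
\sum_{k\le m}\xi'_k=\sum_{k\le m}\xi_k\quad(m<n),\qquad\sum_{k\le m}\xi'_k=\sum_{k\le m+1}\xi_k-\xi_n\quad(m\ge n).
\end{equation}
By Lemma \ref{lem:CT} there is $m_0\ge1$ with
\begin{equation}\label{eq:half}
Y_m\le\tfrac12\eta_{m+1}\qquad(m\ge m_0).
\end{equation}

\medskip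
\noindent\emph{The case $p\ge2$.} Deleting one term shifts $\xi$ by one place, while the hypothesis controls a shift by $p\ge2$ places. This leaves slack, and the whole loss can be taken at a single eigenvalue. For $m>m_0$ we have $m+1\le(m-1)+p$, so by \eqref{eq:half}
\begin{equation}\label{eq:slack}
\xi_{m+1}-\delta_m=\sum_{k\le m+1}\xi_k-\sum_{k\le m}\eta_k\le\sigma_{m-1}-\eta_m\le Y_{m-1}-\eta_m<0 .
\end{equation}
Since $\eta$ is positive and tends to $0$, there is $j>m_0$ with $\eta_j>\eta_{j+1}$, and since $\xi\to0$ there is $n>j$ with $\xi_n\le\eta_j-\eta_{j+1}$. Let $d_j=\xi_n$ and $d_k=0$ for $k\ne j$; the hypotheses of Lemma \ref{lem:compress} hold. (One can take $u=\cos\theta\,v+\sin\theta\,f_j$ with $\sin^2\theta=\xi_n/\eta_j$, as in the $2\times2$ computation of Section \ref{sec:model}.) By \eqref{eq:delete}: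
\begin{itemize}
\item for $m<j$, $\delta'_m=\delta_m\ge0$;
\item for $j\le m<n$, $\delta'_m=\delta_m-\xi_n\ge\delta_m-\xi_{m+1}>0$ by \eqref{eq:slack};
\item for $m\ge n$, the two terms $\xi_n$ cancel and $\delta'_m=\delta_m-\xi_{m+1}>0$ by \eqref{eq:slack}.
\end{itemize}
Let $\sigma'_m$, $Y'_m$, $\Delta'_m$ be the quantities attached to $(\xi',\mu)$ and $p-1$. For $m\ge n$,
\[
\sigma'_m=\Bigl(\sum_{k\le m+p}\xi_k-\xi_n\Bigr)-\Bigl(\sum_{k\le m}\eta_k-\xi_n\Bigr)=\sigma_m ,
\]
so $Y'_m=Y_m$, and $\Delta'_m=\Delta_m$ because $\mu_k=\eta_k$ for $k>j$. The finitely many earlier $Y'_m$ are finite. Hence $(C_{p-1})$ holds for $(\xi',\mu)$.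

\medskip
\noindent\emph{The case $p=1$.} Now $\sigma_m=\xi_{m+1}-\delta_m$ may be positive for all $m$, and there is no slack. Let $D_m=\sum_{k>m}d_k$ be the tails of the losses to be chosen. For $m\ge n$ we shall find $\delta'_m=D_m-\sigma_m$, so the tails must dominate the excesses. The choice $D=Y$ has finite cost by \eqref{eq:y}, but it has two defects: its total need not be a term of $\xi$, and it may fall faster than the interlacing bound $d_k\le\eta_k-\eta_{k+1}$ allows. We cap $Y$ at a small term $\xi_n$ and then slow down its descent.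

Let $j=m_0$ and choose $n\ge j$ with $\xi_n<\eta_j$. Put $Z_{j-1}=\xi_n$ and $Z_m=\min(\xi_n,Y_m)$ for $m\ge j$; the sequence $Z$ is nonnegative and nonincreasing. Define
\[
D_{j-1}=\xi_n,\qquad D_m=\max\bigl(Z_m,\ D_{m-1}-(\eta_m-\eta_{m+1})\bigr)\quad(m\ge j).
\]
By definition $D_m\ge Z_m\ge0$ and $D_{m-1}-D_m\le\eta_m-\eta_{m+1}$. Also $D_m\le D_{m-1}$, since $Z_m\le Z_{m-1}\le D_{m-1}$ and $\eta_m-\eta_{m+1}\ge0$. Put $d_k=0$ for $k<j$ and $d_k=D_{k-1}-D_k$ for $k\ge j$. Then $0\le d_k\le\eta_k-\eta_{k+1}$.

\emph{Claim: $\sum_{m\ge j}D_m\Delta_m<\infty$.} The idea is that the delay lasts only while $\eta$ changes by a factor of $2$, and this at most doubles the cost. The recursion reads $D_m-\eta_{m+1}=\max(Z_m-\eta_{m+1},\,D_{m-1}-\eta_m)$, so by induction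
\begin{equation}\label{eq:closed}
D_m=\max_{j-1\le i\le m}\bigl(Z_i-\eta_{i+1}+\eta_{m+1}\bigr).
\end{equation}
Since $\xi_n<\eta_j$, there is $m_1\ge j$ with $\xi_n-\eta_j+\eta_{m+1}<0$ for $m\ge m_1$. Let $m\ge m_1$ with $D_m>0$, and let $i$ attain the maximum in \eqref{eq:closed}. The term with $i=j-1$ is negative, so $i\ge j=m_0$. By \eqref{eq:half}, $0<D_m\le\eta_{m+1}-\frac12\eta_{i+1}$, so $\eta_k\le\eta_{i+1}<2\eta_{m+1}$ for all $k>i$. Also $D_m\le Z_i\le Y_i$, because $\eta_{m+1}\le\eta_{i+1}$. With $y_k$ as in \eqref{eq:y},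
\[
D_m\le\sum_{k>i}y_k\le\sum\{y_k:k\ge2,\ \eta_k<2\eta_{m+1}\},
\]
and the bound of $D_m$ by the last sum is trivial when $D_m=0$. For fixed $k$, the set of $m\ge m_1$ with $\eta_{m+1}>\eta_k/2$ is empty or of the form $\{m_1,\dots,m'\}$, and the sum of $\Delta_m$ over it is at most $1/\eta_{m'+1}<2/\eta_k$. Interchanging the sums,
\[
\sum_{m\ge m_1}D_m\Delta_m\le2\sum_{k\ge2}\frac{y_k}{\eta_k}<\infty .
\]
This proves the claim. (The condition $\xi_n<\eta_j$ is needed: otherwise \eqref{eq:closed} gives $D_m\ge\eta_{m+1}$, and $\sum\eta_{m+1}\Delta_m=\sum c_m=\infty$, as shown in Section \ref{sec:counter}.)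

Since $D$ is nonincreasing and $\sum\Delta_m=\infty$, the claim implies $D_m\to0$. Hence $D_m=\sum_{k>m}d_k$ for $m\ge j-1$, $\sum d_k=\xi_n$, and $\sum d_k/\eta_k<\infty$ by Lemma \ref{lem:sum}. So Lemma \ref{lem:compress} applies. It remains to check $\delta'_m\ge0$. For $m\ge j$ we have $\sum_{k\le m}\mu_k=\sum_{k\le m}\eta_k-\xi_n+D_m$. By \eqref{eq:delete}:
\begin{itemize}
\item for $m<j$, $\delta'_m=\delta_m\ge0$;
\item for $j\le m<n$, $\delta'_m=D_m-(\xi_n-\delta_m)$. Here $\xi_n-\delta_m\le\xi_n$ and $\xi_n-\delta_m\le\xi_{m+1}-\delta_m=\sigma_m\le Y_m$, so $\xi_n-\delta_m\le Z_m\le D_m$;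
\item for $m\ge n$, $\delta'_m=D_m-\sigma_m$. Here $\sigma_m\le\xi_{m+1}\le\xi_n$ and $\sigma_m\le Y_m$, so $\sigma_m\le Z_m\le D_m$.
\end{itemize}
Thus $\xi'\prec\mu$, and the induction is complete.
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:main}]
Necessity is Proposition \ref{prop:nec}, and $(C_p)$ and $(T_p)$ are equivalent by Lemma \ref{lem:CT}. Conversely, assume $M\le N$, $\xi\prec\eta$ and, if $p\ge1$, $(C_p)$. Since $M<\infty$, $\xi$ is an infinite sequence of positive terms. Choose $M$ orthonormal vectors in $\ker A$ and assign them to the zero entries of $B$. The restriction of $A$ to their orthogonal complement has list $\eta$ and kernel of dimension $p$, so by Proposition \ref{prop:suff} it has diagonal $\xi$ in some orthonormal basis. Assign these basis vectors to the positive entries of $B$, through the rearrangement that defines $\xi=s(B)$. The result is an orthonormal basis $\{g_n\}$ of $H$ with $\langle Ag_n,g_n\rangle=\langle Be_n,e_n\rangle$ for all $n$, so $B\in E(\mathcal U(A))$.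
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Diagonality and idempotents, Jasper's frame theory problem, and Schur-Horn theorems},
\texttt{https://github.com/dshermanmath/base}.

\bibitem{HJ}
Horn and Johnson, \emph{Matrix Analysis}, 2nd ed.

\bibitem{KW}
Kaftal and Weiss, \emph{An infinite dimensional Schur--Horn theorem and majorization theory}, J. Funct. Anal. 259 (2010) 3115--3162.

\end{thebibliography}
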